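# The star has the least Rényi entropy among connected graphs, for every order $\alpha\ge 1$

## 1. Sliding edges from one vertex to another

Take a simple graph $G$ and two of its vertices $u\ne v$. Outside $\{u,v\}$, sort the neighbors into three sets:
$$A=N(u)\setminus (N(v)\cup\{v\}),\qquad B=N(v)\setminus (N(u)\cup\{u\}),\qquad C=N(u)\cap N(v).$$
So $A$ is private to $u$, $B$ is private to $v$, and $C$ is shared. Now replace each edge $vx$ with $x\in B$ by the edge $ux$. Call the new graph $G'$. This is the Kelmans transformation; in these notes we also call it *sliding from $v$ to $u$*. No vertex of $B$ was adjacent to $u$, so $G'$ is again simple and has the same number of edges. The vertices other than $u,v$ keep their degrees, and the edges among them do not change.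

Two degenerate cases should be noticed at once. If $B=\emptyset$, then $G'=G$. If $A=\emptyset$, then $G'$ is $G$ with the names of $u$ and $v$ exchanged, so $G'\cong G$. The move does something new only when both $A$ and $B$ are nonempty.

**Example.** Let $G$ be the path $x\,u\,v\,y$. Then $A=\{x\}$, $B=\{y\}$, $C=\emptyset$. Sliding from $v$ to $u$ replaces $vy$ by $uy$, and $G'$ is the star with center $u$. Let $L=D-A$ denote the Laplacian matrix (degree matrix minus adjacency matrix), and look at the polynomial $\det(I+tL)=\prod_i(1+\mu_i t)$, where the $\mu_i$ are the eigenvalues of $L$. The path has Laplacian eigenvalues $0,\,2-\sqrt2,\,2,\,2+\sqrt2$ and the star has $0,1,1,4$, so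
$$\det(I+tL(G))=(1+2t)(1+4t+2t^2)=1+6t+10t^2+4t^3,$$
$$\det(I+tL(G'))=(1+4t)(1+t)^2=1+6t+9t^2+4t^3 .$$
The slide lowered the polynomial by $t^2$. Sliding never raises $\det(I+tL)$ at any $t>0$ (Lemma 1 below).

What is this for? We shall see that $-\mu\log\mu$ is an integral over $t$ of $\log(1+\mu t)$ plus a term linear in $\mu$. Hence a decrease of $\det(I+tL)$ for all $t>0$ becomes a decrease of an entropy of the graph. Repeated slides turn any connected graph into one with a vertex adjacent to everything, and for such graphs the Laplacian spectrum is explicit enough to finish by estimates.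

## 2. Graph entropies and what is to be proved

Let $G$ be an undirected simple graph on $n$ vertices with $m\ge1$ edges, and $L(G)=D(G)-A(G)$. For an edge $e=uv$ put $b_e=e_u-e_v\in\mathbb R^n$ (either orientation). Then $L(G)=\sum_e b_eb_e^T$, so $L(G)$ is positive semidefinite. Also $L(G)\mathbf 1=0$, where $\mathbf 1$ is the all-ones vector, and $\operatorname{Tr}L(G)=2m$. If $G$ is connected, the kernel of $L(G)$ is exactly the line spanned by $\mathbf 1$, because $x^TL(G)x=\sum_{uv\in E}(x_u-x_v)^2$.

**Definition (density matrix and Rényi entropy).** The density matrix of $G$ is $\rho(G)=L(G)/\operatorname{Tr}L(G)$. It is symmetric, positive semidefinite and has trace $1$, so its eigenvalues $\lambda_1,\dots,\lambda_n$ form a probability vector. For $\alpha\in(0,1)\cup(1,\infty)$,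
$$H_\alpha(G)=\frac1{1-\alpha}\log\sum_{i=1}^n\lambda_i^\alpha ,$$
with the natural logarithm.

For a connected graph write $\mu_1\ge\dots\ge\mu_{n-1}>\mu_n=0$ for the Laplacian eigenvalues, and $p_i=\mu_i/(2m)$ for $i\le n-1$. These are the nonzero eigenvalues of $\rho(G)$; they are positive with sum $1$, and $m\ge n-1$. Put
$$H_1(G)=-\sum_{i\le n-1}p_i\log p_i .$$
This is $\lim_{\alpha\to1}H_\alpha(G)$: the function $\psi(\alpha)=\log\sum_i p_i^\alpha$ is smooth with $\psi(1)=0$, and $H_\alpha(G)=-(\psi(\alpha)-\psi(1))/(\alpha-1)\to-\psi'(1)=-\sum_ip_i\log p_i$. $H_1$ is the von Neumann entropy.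

Let $S_n=K_{1,n-1}$ be the star. Its Laplacian spectrum is $\{0,n,1,\dots,1\}$ with $1$ of multiplicity $n-2$, so its nonzero $p$-values are
$$P=\frac n{2n-2}\ \text{ (once)},\qquad Q=\frac1{2n-2}\ \text{ ($n-2$ times)} .$$
Hence $H_\alpha(S_n)=(1-\alpha)^{-1}\log\big((n^\alpha+n-2)(2n-2)^{-\alpha}\big)$.

The paper "Approximations for von Neumann and Rényi entropies of graphs using the Euler–Maclaurin formula" is the source of the following conjecture: *for $\alpha>1$ and any connected graph $G$ on $n\ge2$ vertices, $H_\alpha(K_{1,n-1})\le H_\alpha(G)$.* In plain words: among connected graphs on $n$ vertices, is the star the one whose spectrum is most concentrated? We prove that the conjecture is true, in the following form.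

**Theorem A.** For all $\alpha\ge1$ and every connected $G$ on $n\ge2$ vertices, $H_\alpha(S_n)\le H_\alpha(G)$, with equality if and only if $G\cong S_n$.

**Theorem B.** Let $a_n$ be the infimum of those $a>0$ such that $H_\alpha(S_n)\le H_\alpha(G)$ for all $\alpha\ge a$ and all connected $G$ on $n$ vertices. Then $a_n<1$ for every $n$, but $a_n\to1$. In particular, for each $\alpha\in(0,1)$ and all sufficiently large $n$, some connected $G$ on $n$ vertices has $H_\alpha(G)<H_\alpha(S_n)$.

For $n=2$ the only connected graph is $K_2=S_2$, so Theorem A is trivial there. **From now on $n\ge3$**, hence $0<Q<P$. Since $1/(1-\alpha)$ is negative for $\alpha>1$ and positive for $\alpha<1$, we have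
$$\text{for }\alpha>1:\qquad H_\alpha(S_n)\le H_\alpha(G)\iff\sum_{i\le n-1}p_i^\alpha\le P^\alpha+(n-2)Q^\alpha, \tag{1}$$
and for $\alpha<1$ the same with the second inequality reversed.

**Small cases.** For $n=3$ the connected graphs are the path, which is $S_3$ with $p=(\frac34,\frac14)$, and $K_3$ with $p=(\frac12,\frac12)$. Strict convexity of $x^\alpha$ for $\alpha>1$ gives $2\cdot2^{-\alpha}<(\frac34)^\alpha+(\frac14)^\alpha$, as wanted.

For $n=4$ take $\alpha=2$, where no eigenvalue is needed: $\operatorname{Tr}L^2=\sum_vd_v^2+2m$, so $\sum p_i^2=(\sum_vd_v^2+2m)/(4m^2)$. The six connected graphs give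

- star: $(12+6)/36=\frac12$;
- path: $(10+6)/36=\frac49$;
- triangle with a pendant edge: $(18+8)/64=\frac{13}{32}$;
- 4-cycle: $(16+8)/64=\frac38$;
- $K_4$ minus an edge: $(26+10)/100=\frac9{25}$;
- $K_4$: $(36+12)/144=\frac13$.

The star has the largest value, as (1) requires.

## 3. Why neither majorization nor edge deletion proves it

**Majorization.** One would first hope that the vector $(P,Q,\dots,Q)$ majorizes every $(p_1,\dots,p_{n-1})$, that is, for each $k$ its $k$ largest entries have at least as large a sum. Then $\sum\varphi(p_i)$ would be at most its value for the star for every convex $\varphi$, and all orders $\alpha$ would follow at once. This already fails at $n=4$, $k=2$. For the star the two largest entries sum to $\frac46+\frac16=\frac56$. For the path on four vertices they sum to $\frac{(2+\sqrt2)+2}{6}=\frac{4+\sqrt2}6>\frac56$. For the triangle with a pendant edge, with spectrum $4,3,1,0$ and $2m=8$, they sum to $\frac78>\frac56$. Only the first step, $p_1\le P$, is always true. In fact majorization would prove the inequality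 for $\alpha<1$ as well, and Theorem B says it is false there for large $n$. So the proof must use something special to $\alpha\ge1$.

**Edge deletion.** A second idea is to delete edges of cycles one at a time, each deletion lowering the entropy, until a tree is left. But deleting such an edge can raise the entropy. The graph $K_{2,3}$ has Laplacian spectrum $5,3,2,2,0$. Join the two vertices of its part of size $2$ by an edge $e$; the difference of the two unit vectors is an eigenvector, its eigenvalue rises from $3$ to $5$, and the other eigenvectors are unaffected. So $K_{2,3}+e$ has spectrum $5,5,2,2,0$. Now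
$$\sum p_i^2\big(K_{2,3}\big)=\frac{42}{144}=\frac7{24},\qquad\sum p_i^2\big(K_{2,3}+e\big)=\frac{58}{196}=\frac{29}{98},$$
and $7\cdot98=686<696=29\cdot24$. So deleting $e$ lowers $\sum p_i^2$ and raises $H_2$. For $H_1$ the values are about $1.3086$ for $K_{2,3}$ and $1.2914$ for $K_{2,3}+e$: the same phenomenon.

The way out has two parts. First, slides keep $m$ fixed, so one changes the shape of the graph without touching the normalization $2m$. Second, one treats only the order $\alpha=1$ by hard work, where the logarithm turns products into sums, and the order $\alpha=2$ by counting; all other $\alpha>1$ follow by a one-variable comparison of functions. Sections 4–8 do $\alpha=1$.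

## 4. Sliding lowers $\det(I+tL)$

We use these standard facts. Let $M=\begin{pmatrix}M_{11}&M_{12}\\M_{21}&R\end{pmatrix}$ be symmetric positive definite. The Schur complement of $R$ is $S=M_{11}-M_{12}R^{-1}M_{21}$; then $\det M=\det R\,\det S$, and the upper left block of $M^{-1}$ is $S^{-1}$.

Write $\varepsilon=1$ if $u\sim v$ and $\varepsilon=0$ otherwise, and let $A,B,C,G'$ be as in Section 1.

**Lemma 1.** For all $t>0$, $\det(I+tL(G))\ge\det(I+tL(G'))$, with strict inequality if $A,B\ne\emptyset$.

**Step 1: isolate the part that does not change.** Let $W=V\setminus\{u,v\}$, nonempty as $n\ge3$, and let $R$ be the principal submatrix of $I+tL(G)$ on $W$. It is the same for $G'$, since degrees of vertices of $W$ and edges inside $W$ do not change. As a principal submatrix of a positive definite matrix, $R$ is positive definite. We need the signs of $X:=R^{-1}$. Let $a,b,c\in\mathbb R^W$ be the indicator vectors of $A,B,C$. For $w\in W$ the diagonal entry of $R$ is $1+td_w$, and the off-diagonal entries in its row are $-t$ at the neighbors of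 $w$ in $W$. The row sum is therefore $1+t$ times the number of neighbors of $w$ in $\{u,v\}$, that is,
$$R\mathbf 1=\mathbf 1+t(a+b+2c). \tag{2}$$
Write $R=\Delta-K$ with $\Delta$ the diagonal part and $K\ge0$ entrywise. By (2) the row sums of $\Delta^{-1}K$ are all less than $1$, so $X=\sum_{j\ge0}(\Delta^{-1}K)^j\Delta^{-1}$ converges. Hence $X$ is entrywise nonnegative with positive diagonal.

**Step 2: introduce coordinates in which degrees cancel.** Put $\langle x,y\rangle=t^2x^TXy$ and $\hat x=t\,x^TX\mathbf 1$. Both are nonnegative on nonnegative vectors, and $\hat a>0$ if $A\ne\emptyset$, because $\hat a\ge t\sum_{w\in A}X_{ww}$; likewise for $b$. Multiplying (2) by $X$ gives $\mathbf 1=X\mathbf 1+tX(a+b+2c)$. Multiplying this by $ta^T$, $tb^T$, $tc^T$ gives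
$$\begin{aligned}t|A|&=\hat a+\langle a,a\rangle+\langle a,b\rangle+2\langle a,c\rangle,\\ t|B|&=\hat b+\langle b,b\rangle+\langle a,b\rangle+2\langle b,c\rangle,\\ t|C|&=\hat c+\langle a,c\rangle+\langle b,c\rangle+2\langle c,c\rangle.\end{aligned} \tag{3}$$

**Step 3: compute the Schur complement.** The columns of $I+tL(G)$ belonging to $u$ and $v$, restricted to $W$, are $-t(a+c)$ and $-t(b+c)$. So the Schur complement $S$ of $R$ has entries
$$S_{uu}=1+t(\varepsilon+|A|+|C|)-\langle a+c,a+c\rangle,\quad S_{vv}=1+t(\varepsilon+|B|+|C|)-\langle b+c,b+c\rangle,$$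
$$S_{uv}=-t\varepsilon-\langle a+c,b+c\rangle .$$
Put
$$k=1+\hat c,\qquad\sigma=t\varepsilon+\langle a,b\rangle+\langle a,c\rangle+\langle b,c\rangle+\langle c,c\rangle .$$
Then $S_{uv}=-\sigma$ directly. For $S_{uu}$ insert (3):
$$S_{uu}=1+t\varepsilon+\hat a+\hat c+\big(\langle a,a\rangle+\langle a,b\rangle+2\langle a,c\rangle\big)+\big(\langle a,c\rangle+\langle b,c\rangle+2\langle c,c\rangle\big)-\big(\langle a,a\rangle+2\langle a,c\rangle+\langle c,c\rangle\big),$$
which is $k+\hat a+\sigma$. Exchanging the roles of $u$ and $v$, $S_{vv}=k+\hat b+\sigma$. So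
$$S=\begin{pmatrix}k+\hat a+\sigma&-\sigma\\-\sigma&k+\hat b+\sigma\end{pmatrix},\qquad\det S=(k+\hat a)(k+\hat b)+\sigma(2k+\hat a+\hat b).$$

**Step 4: compare with $G'$.** For $G'$ the triple $(a,b,c)$ becomes $(a+b,0,c)$, while $R,X,\varepsilon$ and $k$ stay the same. The new value of $\sigma$ is $t\varepsilon+\langle a+b,c\rangle+\langle c,c\rangle=\sigma-\langle a,b\rangle$. So
$$\det S'=(k+\hat a+\hat b)k+(\sigma-\langle a,b\rangle)(2k+\hat a+\hat b),$$
and, since $(k+\hat a)(k+\hat b)-k(k+\hat a+\hat b)=\hat a\hat b$,
$$\det S-\det S'=\hat a\,\hat b+\langle a,b\rangle(2k+\hat a+\hat b)\ge0,$$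
with strict inequality if $A,B\neq\emptyset$. Multiply by $\det R>0$. $\square$

**Check on the path.** In the example of Section 1, $R=(1+t)I$ and $X=(1+t)^{-1}I$, so $\hat a=\hat b=\frac t{1+t}$ and $\langle a,b\rangle=0$. The difference of determinants is $(1+t)^2\cdot\frac{t^2}{(1+t)^2}=t^2$, as found there.

## 5. An integral that turns determinants into entropy, and the reduction to cones

We use the convention $0\log0=0$.

**Lemma 2.** If $G,G'$ have the same $n$ and $m$, and $\det(I+tL(G))\ge\det(I+tL(G'))$ for all $t>0$, then $\sum\mu_i(G)\log\mu_i(G)\le\sum\mu_i(G')\log\mu_i(G')$. The conclusion is strict if the hypothesis is strict for all $t$.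

**Step 1: represent $-\mu\log\mu$.** For $\mu\ge0$ let
$$\Phi(\mu)=\int_0^\infty\frac{\log(1+\mu t)-\mu\log(1+t)}{t^2}\,dt .$$
Near $t=0$ the numerator is $\frac{\mu-\mu^2}2t^2+O(t^3)$, so the integrand is bounded; at infinity it is $O(t^{-2}\log t)$. So the integral converges. We claim $\Phi(\mu)=-\mu\log\mu$.

Let $\mu$ range over a compact interval $[\mu_0,\mu_1]\subset(0,\infty)$. The first $\mu$-derivative of the integrand is $t^{-2}\big(\frac t{1+\mu t}-\log(1+t)\big)$. Its absolute value is at most $t^{-2}(t^2/2+\mu_1t^2)$, because $0\le t-\log(1+t)\le t^2/2$ and $0\le t-\frac t{1+\mu t}\le\mu t^2$; it is also at most $t^{-2}(1/\mu_0+\log(1+t))$. Use the first bound for $t\le1$ and the second for $t\ge1$: this is an integrable majorant. The second derivative is $-(1+\mu t)^{-2}$, with majorant $(1+\mu_0t)^{-2}$. So we may differentiate twice under the integral: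
$$\Phi''(\mu)=-\int_0^\infty\frac{dt}{(1+\mu t)^2}=-\frac1\mu .$$
Hence $\Phi(\mu)=-\mu\log\mu+\beta\mu+\gamma$ on $(0,\infty)$ for constants $\beta,\gamma$. To find them, note that $\Phi(0)=\Phi(1)=0$, since the integrand vanishes, and that $\Phi$ is continuous at $0$. Indeed, for $0<\mu\le1$,
$$0\le\log(1+\mu t)-\mu\log(1+t)\le\min\big(t^2/2,\ \log(1+t)\big).$$
The left inequality is concavity of $\mu\mapsto\log(1+\mu t)$ on $[0,1]$. On the right, $\log(1+\mu t)\le\mu t$ and $\log(1+t)\ge t-t^2/2$ give at most $\mu t^2/2\le t^2/2$, and the other bound is $\log(1+\mu t)\le\log(1+t)$. After division by $t^2$ the right side is integrable, and the integrand tends to $0$ pointwise as $\mu\to0$, so dominated convergence applies. Letting $\mu\to0$ gives $\gamma=0$, and $\mu=1$ gives $\beta=0$.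

**Step 2: sum over the spectrum.** Since $\sum_i\log(1+\mu_it)=\log\det(I+tL)$ and both traces equal $2m$, the terms with $\log(1+t)$ cancel in the difference:
$$\sum\mu_i(G')\log\mu_i(G')-\sum\mu_i(G)\log\mu_i(G)=\int_0^\infty\log\frac{\det(I+tL(G))}{\det(I+tL(G'))}\,\frac{dt}{t^2}.$$
The integrand is continuous and nonnegative, and positive in the strict case. $\square$

**Definition (cone).** For a graph $H$, the cone $K_1\vee H$ is obtained by adding one new vertex adjacent to all vertices of $H$. For example, $S_n$ is the cone over $n-1$ isolated vertices, and $K_n$ is the cone over $K_{n-1}$. (The letter $H$ without index is always a graph; entropies carry an index.)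

**Reduction.** *Purpose: slide a connected $G$ into a cone with the same number of edges.* Let $u$ be a vertex of maximum degree of the connected graph $G$. If $u$ is not adjacent to all other vertices, there is a vertex $x$ at distance exactly $2$ from $u$. Let $v$ be a common neighbor of $u$ and $x$. Slide from $v$ to $u$; here $x\in B$, so $B\ne\emptyset$. The result has the same $m$. It is connected, because each removed edge $vx$ can be replaced by the path $v,u,x$. And $\deg u$ has strictly increased. Repeat with the same $u$ (the new $v$ is any neighbor of $u$ with a neighbor at distance $2$ from $u$) until $u$ is adjacent to all vertices. This ends because $\deg u\le n-1$.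

The final graph is $G^*=K_1\vee H$, where $H$ has
$$N:=n-1\ \text{ vertices and }\ h:=m-N\ \text{ edges.}$$
In the first slide $\deg u\ge\deg v$ and $u\sim v$, so $|A|+|C|\ge|B|+|C|$ and $|A|\ge|B|\ge1$; the inequality of Lemma 1 is strict there. In later slides we use only the weak inequality. If $G$ already has a vertex of degree $n-1$, take $G^*=G$. By Lemma 2,
$$\sum\mu_i(G)\log\mu_i(G)\le\sum\mu_i(G^*)\log\mu_i(G^*), \tag{4}$$
strictly if $G$ has no vertex of degree $n-1$.

If $G$ is a tree, then $h=0$, $G^*=S_n$, and we are done. The remaining work is for $h\ge1$, where $G^*$ and $S_n$ have different numbers of edges.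

## 6. The inequality that remains for cones

**The spectrum of a cone.** Order the apex first. Then
$$L(K_1\vee H)=\begin{pmatrix}N&-\mathbf 1^T\\-\mathbf 1&I+L(H)\end{pmatrix}.$$
The vector $\mathbf 1$ has eigenvalue $0$. The vector $(N,-1,\dots,-1)$ is mapped to $(N^2+N,-N-1,\dots)$, so it has eigenvalue $N+1=n$. If $x\perp\mathbf 1$ and $L(H)x=\nu x$, then $(0,x)$ has eigenvalue $1+\nu$. This lists all $n$ eigenvalues. Let $\nu_1,\dots,\nu_N$ be all eigenvalues of $L(H)$, including the eigenvalue $0$ of $\mathbf 1$. That one would contribute $1\log1=0$, so we may include it: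
$$\sum\mu_i(G^*)\log\mu_i(G^*)=n\log n+\sum_{i=1}^N(1+\nu_i)\log(1+\nu_i). \tag{5}$$

**The target.** For any connected $G$ we have $H_1(G)=\log(2m)-\frac1{2m}\sum\mu_i\log\mu_i$, and $H_1(S_n)=\log(2N)-\frac{n\log n}{2N}$. So
$$H_1(G)\ge H_1(S_n)\iff\sum\mu_i(G)\log\mu_i(G)\le\frac mN\,n\log n+2m\log\frac mN .$$
To simplify the right side, put $r=h/N$, so $m=N(1+r)$, and define
$$\kappa(z)=\frac{(1+z)\log(1+z)}z\quad(z>0),\qquad\kappa(0)=1 .$$
Then $\frac mNn\log n=n\log n+r(N+1)\log(N+1)=n\log n+h\kappa(N)$, and $2m\log\frac mN=2N(1+r)\log(1+r)=2h\kappa(r)$ (both sides are $0$ if $h=0$). So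
$$H_1(G)\ge H_1(S_n)\iff\sum\mu_i(G)\log\mu_i(G)\le n\log n+h\kappa(N)+2h\kappa(r). \tag{6}$$
By (4), (5) and (6), for $h\ge1$ it suffices to prove
$$\sum_{i=1}^N(1+\nu_i)\log(1+\nu_i)<h\big(\kappa(N)+2\kappa(r)\big). \tag{7}$$
For instance, $H=K_2$ (that is, $G^*=K_3$) has $\nu=0,2$, $N=2$, $h=1$, $r=\frac12$. The left side is $3\log3\approx3.30$ and the right side is $\frac32\log3+6\log\frac32\approx4.08$.

**Why the top eigenvalue alone is not enough.** The left side of (7) is $\sum\nu_i\kappa(\nu_i)$, with $\sum\nu_i=2h$. A sensible first bound is $\nu_i\le N$, which gives at most $2h\kappa(N)$, as $\kappa$ is increasing. This is below the target only if $\kappa(N)\le2\kappa(r)$. With $q(z)=e^{\kappa(z)}=(1+z)^{1+1/z}$ and $r=1$, this reads $q(N)\le q(1)^2=16$. But $q(N)\ge N+e$ (Lemma 3 below), so the bound fails for $h=N\ge14$. It charges the whole trace $2h$ at the largest possible eigenvalue. In the star $H=K_{1,N-1}$, by contrast, the top eigenvalue $N$ carries only $N$ out of the trace $2(N-1)$. The repair is to charge edge by edge: an edge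 $uv$ pays one $\kappa$-term for the degree of each end.

## 7. An edge-by-edge bound

**Lemma 3.** $q(z)\ge z+e$ for $z>0$, where $q(z)=e^{\kappa(z)}=(1+z)^{1+1/z}$.

*Proof.* Since $q(0^+)=e$, it suffices to show $q'\ge1$. Let $\lambda=\log(1+z)$. From $\kappa=\lambda+\lambda/z$ we get
$$\kappa'(z)=\frac1{1+z}+\frac1{z(1+z)}-\frac\lambda{z^2}=\frac{z-\lambda}{z^2}\ge0 .$$
Also $q=(1+z)e^{\lambda/z}\ge(1+z)(1+\lambda/z)$. Hence
$$q'=q\kappa'\ge\frac{(1+z)(z+\lambda)(z-\lambda)}{z^3}=\frac{(1+z)(z^2-\lambda^2)}{z^3}.$$
Next, $\lambda\le z/\sqrt{1+z}$: both sides agree at $z=0$, and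
$$\frac d{dz}\Big(\frac z{\sqrt{1+z}}-\log(1+z)\Big)=\frac{1+z/2-\sqrt{1+z}}{(1+z)^{3/2}}\ge0$$
because $(1+z/2)^2\ge1+z$. So $(1+z)\lambda^2\le z^2$, and $(1+z)(z^2-\lambda^2)\ge(1+z)z^2-z^2=z^3$. $\square$

For symmetric $Y$ and a function $f$ defined on its spectrum, $f(Y)$ means: same eigenvectors, eigenvalues $f(y)$. For symmetric matrices $Y\preceq Z$ means that $Z-Y$ is positive semidefinite; if $0\prec Y\preceq Z$, then $Z^{-1}\preceq Y^{-1}$. Write $Y[u,v]$ for the principal $2\times2$ block at $u,v$.

**Lemma 4.** Let $H$ be a graph on $N$ vertices with $h\ge1$ edges, let $\nu_1,\dots,\nu_N$ be the eigenvalues of its Laplacian $L$, and $r=h/N$. Then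
$$\sum_{i=1}^N(1+\nu_i)\log(1+\nu_i)<h\bigl(\kappa(N)+2\kappa(r)\bigr).$$

**Step 1: split the sum over edges.** Since $(1+\nu)\log(1+\nu)=\nu\kappa(\nu)$ for all $\nu\ge0$, and $L=\sum_eb_eb_e^T$,
$$\sum_{i}(1+\nu_i)\log(1+\nu_i)=\operatorname{Tr}L\kappa(L)=\sum_{e}b_e^T\kappa(L)b_e .$$

**Step 2: bound one edge.** *Claim:* for $e=uv$, with degrees $d_u,d_v$ taken in $H$,
$$b_e^T\kappa(L)b_e\le\kappa(d_u+1)+\kappa(d_v+1). \tag{8}$$

First we show that compressing to a block can only raise the logarithm. For $y>0$ we have $\log y=\int_0^\infty\big(\frac1{1+\tau}-\frac1{\tau+y}\big)d\tau$, because the integral up to $T$ is $\log\frac{1+T}{T+y}+\log y$. So for positive definite $Y$,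
$$\log Y=\int_0^\infty\big[(1+\tau)^{-1}I-(\tau I+Y)^{-1}\big]d\tau .$$
The $\{u,v\}$-block of $(\tau I+Y)^{-1}$ is the inverse of the Schur complement. That Schur complement is $(\tau I+Y)[u,v]$ minus a positive semidefinite matrix, so it is $\preceq(\tau I+Y)[u,v]$ (for $N=2$ there is nothing to subtract). Taking inverses, the block is $\succeq(\tau I+Y[u,v])^{-1}$. Integrating,
$$(\log Y)[u,v]\preceq\log\big(Y[u,v]\big). \tag{9}$$

Next we choose $Y$ so that the block becomes diagonal. Let $J$ be the all-ones matrix and $Y=I+s(L+J)$ with $0\le s\le1$; it is positive definite. Since $u\sim v$, $(L+J)_{uv}=-1+1=0$, so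
$$Y[u,v]=\operatorname{diag}\big(1+s(d_u+1),\,1+s(d_v+1)\big).$$
Adding $J$ costs nothing: $LJ=JL=0$ and $Jb_e=0$, so $Y$ and $I+sL$ both preserve $\mathbf 1^\perp\ni b_e$ and agree there. Hence $\log(Y)b_e=\log(I+sL)b_e$. As $b_e$ is supported on $\{u,v\}$ with entries $\pm1$, (9) gives
$$b_e^T\log(I+sL)b_e\le\log(1+s(d_u+1))+\log(1+s(d_v+1)).$$
Finally $\kappa(z)=\int_0^1\big(1+\log(1+sz)\big)ds$, because $\int_0^1\log(1+sz)\,ds=\frac{(1+z)\log(1+z)-z}z$; this also holds at $z=0$. Add $b_e^Tb_e=2=1+1$ to both sides and integrate over $s\in[0,1]$: this is (8).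

(For $H=K_2$, (8) is an equality: $b_e$ is an eigenvector for $2$, and both sides are $2\kappa(2)$.)

**Step 3: replace $\kappa$ by a logarithm and average.** We have $\kappa(z)=\log(1+z)+\frac{\log(1+z)}z$, and $\frac{\log(1+z)}z$ is decreasing, so it is at most $\frac12\log3$ for $z\ge2$. Both ends of an edge satisfy $d+1\ge2$. By Steps 1 and 2 and concavity of $\log$,
$$\sum_i(1+\nu_i)\log(1+\nu_i)\le\sum_{uv\in E}\log\bigl[3(d_u+2)(d_v+2)\bigr]\le h\log\Bigl[\frac3h\sum_{uv\in E}(d_u+2)(d_v+2)\Bigr]. \tag{10}$$

**Step 4: bound the degree sum by a quadratic in $h$.** Let $Z=\sum_ud_u^2=\sum_{uv\in E}(d_u+d_v)$. For an edge $uv$, at most $h$ edges meet $\{u,v\}$ and only $uv$ is counted twice in $d_u+d_v$, so $d_u+d_v\le h+1$ and $Z\le h(h+1)$. Since $\sum_{v\sim u}d_v$ is at most the sum of all degrees except that of $u$, it is at most $2h-d_u$, and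
$$\sum_{uv\in E}d_ud_v=\frac12\sum_ud_u\sum_{v\sim u}d_v\le\frac12\sum_ud_u(2h-d_u)=2h^2-\tfrac12Z .$$
Therefore
$$\sum_{uv\in E}(d_u+2)(d_v+2)=\sum_{uv\in E}d_ud_v+2Z+4h\le2h^2+\tfrac32Z+4h\le\tfrac72h^2+\tfrac{11}2h,$$
and (10) is at most $h\log(10.5\,h+16.5)$.

**Step 5: compare with the target.** By Lemma 3 and $(r+e)^2\ge4er$,
$$e^{\kappa(N)+2\kappa(r)}=q(N)q(r)^2\ge(N+e)(r+e)^2\ge N\cdot4er+e\cdot e^2=4eh+e^3>10.5\,h+16.5,$$
because $Nr=h$, $4e>10.8$ and $e^3>20$. Take logarithms and multiply by $h$. $\square$

## 8. The order $\alpha=1$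

**Proof of Theorem A for $\alpha=1$.** If $h\ge1$, then (4), (5) and Lemma 4 give
$$\sum\mu_i(G)\log\mu_i(G)\le n\log n+\sum_{i=1}^N(1+\nu_i)\log(1+\nu_i)<n\log n+h\kappa(N)+2h\kappa(r),$$
so $H_1(G)>H_1(S_n)$ by (6). If $h=0$, then $G^*=S_n$, the right side of (6) is $n\log n=\sum\mu_i(S_n)\log\mu_i(S_n)$, and (4) is exactly what (6) asks.

For equality we must have $h=0$, so $G$ is a tree. If $G$ has no vertex of degree $n-1$, (4) is strict. Otherwise $G$ is a tree with a vertex of degree $n-1$, so $G\cong S_n$. $\square$

In terms of $p_i$: $\sum p_i\log p_i\le P\log P+(n-2)Q\log Q$, with equality only for the star.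

## 9. The order $\alpha=2$, by counting degrees

**Proof of Theorem A for $\alpha=2$.** *Purpose of the first step: bound $\sum d_v^2$.* Fix $u$. There are $n-1-d_u$ vertices other than $u$ that are not adjacent to $u$, each of degree at least $1$ as $G$ is connected. So
$$\sum_{v\sim u}d_v\le2m-d_u-(n-1-d_u)=2m-n+1 .$$
Summing over $u$, each $d_v$ is counted $d_v$ times, so $\sum_vd_v^2\le n(2m-n+1)$.

*Second step: insert this.* Put $x=m/(n-1)\ge1$. Then
$$\sum p_i^2=\frac{\sum_vd_v^2+2m}{4m^2}\le\frac{n(2x-1)+2x}{4(n-1)x^2}\le\frac{n+2}{4(n-1)}=P^2+(n-2)Q^2 .$$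
The last equality is $n^2+n-2=(n+2)(n-1)$. The second inequality is $(n+2)x^2-n(2x-1)-2x\ge0$, that is, $n(x-1)^2+2x(x-1)\ge0$, which holds for $x\ge1$. By (1) this is the claim.

*Equality.* It forces $x=1$, so $G$ is a tree. It also forces, for every $u$, that all non-neighbors of $u$ other than $u$ have degree exactly $1$; in other words, a vertex of degree at least $2$ is adjacent to all other vertices. Such a vertex exists since $n\ge3$ and $G$ is connected. So $G\cong S_n$. $\square$

## 10. All other orders $\alpha>1$, by touching functions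

The principle is this. Suppose $T$ is a combination of functions whose sums $\sum T(p_i)$ we control, $p^\alpha\le T(p)$ at all $p_i$, and equality holds at $p=P$ and $p=Q$. Then
$$\sum p_i^\alpha\le\sum T(p_i)\le T(P)+(n-2)T(Q)=P^\alpha+(n-2)Q^\alpha ,$$
where the middle step needs the coefficients of the controlled nonlinear terms to be nonnegative. We control $1$ (there are $n-1$ values $p_i$), $p$ (their sum is $1$), $p\log p$ (Section 8) and $p^2$ (Section 9). Let $f(p)=p^\alpha$.

### Orders $\alpha>2$: a parabola

**Step 1: all $p_i$ lie in $(0,P]$.** Let $\overline G$ be the complement. Then $L(G)+L(\overline G)=nI-J$. On $\mathbf 1^\perp$ this says $L(G)=nI-L(\overline G)\preceq nI$, so $\mu_1\le n$. As $2m\ge2n-2$, $p_1\le\frac n{2n-2}=P$.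

**Step 2: the interpolant.** Let $T(p)=A_0+A_1p+A_2p^2$ satisfy $T(Q)=f(Q)$, $T'(Q)=f'(Q)$, $T(P)=f(P)$. (It exists: take the tangent line at $Q$ and add the multiple of $(p-Q)^2$ that fixes the value at $P$.) The function $f-T$ vanishes at $Q$ and $P$, so its derivative vanishes at some point of $(Q,P)$, and also at $Q$. So its second derivative vanishes at some $\eta\in(Q,P)$, and $A_2=\frac12f''(\eta)>0$.

**Step 3: the sign.** For $p\in(0,P]$ we claim
$$f(p)-T(p)=\frac{f'''(\xi)}6(p-Q)^2(p-P)\quad\text{for some }\xi>0 .$$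
For $p=P,Q$ both sides vanish. Otherwise choose $K$ so that $g(y)=f(y)-T(y)-K(y-Q)^2(y-P)$ vanishes at $y=p$. Then $g$ has the three distinct zeros $p,P,Q$, and $g'$ has a zero strictly inside each of the two gaps, and also one at $Q$. By Rolle $g''$ has two zeros and $g'''$ has one, $\xi>0$, so $f'''(\xi)=6K$. Since $f'''(\xi)=\alpha(\alpha-1)(\alpha-2)\xi^{\alpha-3}>0$ and $p\le P$, we get $f(p)\le T(p)$.

**Step 4: conclude.** By Section 9 and $A_2>0$,
$$\sum p_i^\alpha\le A_0(n-1)+A_1+A_2\sum p_i^2\le A_0(n-1)+A_1+A_2\bigl(P^2+(n-2)Q^2\bigr)=P^\alpha+(n-2)Q^\alpha .$$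
Equality forces equality in Section 9, so $G\cong S_n$. $\square$

### Orders $1<\alpha<2$: four functions, double contact at both points

For $1<\alpha<2$ the same parabola is on the wrong side: now $f'''<0$, so Step 3 gives $f\ge T$ on $(0,P]$. This is where $\alpha=1$ enters.

**Claim.** There are reals $A_0,A_1$ and $c,d>0$ such that $T(p)=A_0+A_1p+c\,p\log p+d\,p^2$ satisfies $p^\alpha\le T(p)$ for all $p>0$, with equality at $p=P,Q$.

**Step 1: existence.** We look for $T$ in the span of $1,p,p\log p,p^2$ such that $g=f-T$ satisfies $g=g'=0$ at $Q$ and at $P$. These are four linear equations in four unknowns, so it is enough that the homogeneous system has only the zero solution. Let $T$ in the span have double zeros at $Q$ and $P$. Then $T'$ vanishes at $Q$, at some point of $(Q,P)$, and at $P$, so $T''$ has two distinct zeros in $(Q,P)$. But $pT''(p)=c+2dp$ is affine, so $c=d=0$. Then $T$ is affine with a double zero, so $T=0$.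

**Step 2: signs of $c$ and $d$.** By Rolle $g'$ vanishes at $Q$, at some $\xi\in(Q,P)$, and at $P$. So $g''$ has zeros $z_1\in(Q,\xi)$ and $z_2\in(\xi,P)$. Consider
$$\varphi(p)=pg''(p)=\alpha(\alpha-1)p^{\alpha-1}-c-2dp ,$$
which extends continuously to $p=0$. As $0<\alpha-1<1$, it is strictly concave on $[0,\infty)$. A strictly concave function with zeros $z_1<z_2$ is positive on $(z_1,z_2)$ and negative outside $[z_1,z_2]$. So $-c=\varphi(0)<0$, that is, $c>0$. If $d\le0$, $\varphi$ would be strictly increasing and could not have two zeros; so $d>0$.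

**Step 3: sign of $g$.** On $(0,z_1)$ we have $g''<0$, so $g$ is strictly concave on $(0,z_1]$. This interval contains $Q$, where $g=g'=0$. A concave function lies below its tangent, so $g\le0$ there. In the same way $g$ is strictly concave on $[z_2,\infty)\ni P$ and $g\le0$ there. On $[z_1,z_2]$ the function $g$ is convex with nonpositive values at both ends, so $g\le0$. This proves the claim.

**Step 4: conclude.** By Sections 8 and 9 and $c,d>0$,
$$\sum p_i^\alpha\le A_0(n-1)+A_1+c\sum p_i\log p_i+d\sum p_i^2\le P^\alpha+(n-2)Q^\alpha ,$$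
because the middle expression evaluated at the spectrum of $S_n$ equals $P^\alpha+(n-2)Q^\alpha$. As $c>0$, equality forces equality in Section 8, so $G\cong S_n$. With (1), Theorem A is proved, and with it the conjecture. $\blacksquare$

**Remark (contact at $P$ may be single).** The majorant just built is valid for all $p>0$. If one also uses $p_i\le P$, then $p\log p$ alone suffices, for every $\alpha>1$. Let $U(p)=A_0+A_1p+c\,p\log p$ satisfy $U(Q)=f(Q)$, $U'(Q)=f'(Q)$, $U(P)=f(P)$. It exists uniquely: a homogeneous solution has $U'=0$ at $Q$ and at a point of $(Q,P)$, so $U''=c/p$ vanishes somewhere, $c=0$, and an affine function with a double zero is $0$. For $g=f-U$, $g'$ vanishes at $Q$ and at a point of $(Q,P)$, so $g''$ vanishes at some $z\in(Q,P)$. Since $pg''=\alpha(\alpha-1)p^{\alpha-1}-c$ is strictly increasing, it is negative before $z$ and positive after, and $c=\alpha(\alpha-1)z^{\alpha-1}>0$. So $g\le0$ on $(0,z]$ (concave, with $g(Q)=g'(Q)=0$) and on $[z,P]$ (convex, nonpositive at both ends). Then $\sum p_i^\alpha\le\sum U(p_i)\le U(P)+(n-2)U(Q)$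 by Section 8. The route through $\alpha=2$ has its own merit: for $\alpha\ge2$ it needs none of Sections 4–8.

**Remark ($\alpha=\infty$).** With $H_\infty=-\log p_1$, the inequality $H_\infty(S_n)\le H_\infty(G)$ also holds, since $p_1=\mu_1/(2m)\le n/(2n-2)=P$.

## 11. Below $\alpha=1$: cones over a clique and isolated vertices

**Proof of Theorem B, first part: $a_n<1$.** For $n=2$ all $a>0$ qualify and $a_2=0$. Let $n\ge3$. Up to isomorphism there are finitely many connected $G\not\cong S_n$ on $n$ vertices. For each of them $\alpha\mapsto H_\alpha(G)-H_\alpha(S_n)$ is continuous on $(0,\infty)$, including at $\alpha=1$ by Section 2, and it is positive at $\alpha=1$ by Theorem A. So there is a common $\delta\in(0,1)$ such that all these differences are positive on $(1-\delta,1]$. Together with Theorem A for $\alpha\ge1$ this gives $a_n\le1-\delta<1$.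

**Second part: $a_n\to1$.** *Purpose: for fixed $\alpha<1$, beat the star by planting a clique of fixed size among its leaves.* Fix $\alpha\in(0,1)$ and choose a positive integer $k$ with
$$(1+k)^\alpha-1<\frac{\alpha k}2 ;$$
this is possible because the left side grows like $k^\alpha$ and the right side is linear. Here $k\ge2$, since for $k=1$ the left side is $2^\alpha-1\ge\alpha\log2>\alpha/2$. For $N=n-1\ge k$ let
$$G=K_1\vee\bigl(K_k\cup(N-k)K_1\bigr),\qquad h=\binom k2,\qquad m=N+h .$$
The Laplacian of $K_k\cup(N-k)K_1$ has eigenvalue $k$ with multiplicity $k-1$, and on $\mathbf 1^\perp$ the remaining $N-k$ eigenvalues are $0$. By the spectrum of cones (Section 6), $G$ has nonzero Laplacian eigenvalues $n$ once, $1+k$ with multiplicity $k-1$, and $1$ with multiplicity $N-k$. So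
$$\sum_{\mu_i>0}\mu_i^\alpha=n^\alpha+(N-1)+(k-1)\bigl((1+k)^\alpha-1\bigr).$$
For $\alpha<1$, $H_\alpha(G)<H_\alpha(S_n)$ holds exactly when $\sum p_i^\alpha$ is smaller for $G$ than for $S_n$, that is, when
$$\frac{\sum_{\mu_i>0}\mu_i^\alpha}{(2N)^\alpha(1+h/N)^\alpha}<\frac{n^\alpha+N-1}{(2N)^\alpha},$$
or, rearranged,
$$(k-1)\bigl((1+k)^\alpha-1\bigr)<\bigl[(1+h/N)^\alpha-1\bigr](n^\alpha+N-1). \tag{11}$$
The left side does not depend on $N$. As $N\to\infty$, $N\big[(1+h/N)^\alpha-1\big]\to\alpha h$ and $(n^\alpha+N-1)/N\to1$, since $\alpha<1$. So the right side tends to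
$$\alpha h=(k-1)\,\frac{\alpha k}2,$$
which exceeds the left side by the choice of $k$ and $k-1>0$. So (11) holds for all sufficiently large $n$, and then $H_\alpha(G)<H_\alpha(S_n)$. For these $n$ no $a\le\alpha$ has the property that defines $a_n$, so $a_n\ge\alpha$. Since $\alpha<1$ was arbitrary and $a_n<1$, $a_n\to1$. $\blacksquare$

**Example.** For $\alpha=\frac12$ the condition on $k$ is $\sqrt{1+k}-1<\frac k4$. It just fails for $k=8$, where both sides are $2$, and holds for $k=9$. Then $h=36$, the left side of (11) is $8(\sqrt{10}-1)\approx17.30$, and the right side tends to $18$. So for all large $n$, a star with a $9$-clique planted on its leaves has smaller $H_{1/2}$ than the star itself.
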